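# A limit of groups of sphere homeomorphisms that does not act on the sphere

## 1. Finite rotation groups converging to $\mathbb Z$

Let $s_n$ be the rotation of the sphere $S^2$ by the angle $2\pi/n$ about the vertical axis. It generates a group $\Gamma_n\cong\mathbb Z/n$. Which words in the letter $x^{\pm1}$ become trivial when $x$ is replaced by $s_n$? A word reduces to $x^l$, and $s_n^l=1$ exactly when $n\mid l$. Fix a length $R$. If $n>R$, the only $l$ with $|l|\le R$ and $n\mid l$ is $l=0$. So, as far as words of length at most $R$ can tell, $\mathbb Z/n$ is the infinite cyclic group, and it is natural to say that $\mathbb Z/n$ converges to $\mathbb Z$.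

The limit $\mathbb Z$ also acts faithfully on the sphere, by an irrational rotation. But this action is not the limit of the actions we started with: the homeomorphisms $s_n$ converge to the identity. Passing to the limit of the actions loses faithfulness. The limit group acts for another reason. Must there always be another reason?

**Definition (marked groups).** Fix $k\ge1$. A $k$-marked group is a group $\Gamma$ with an ordered generating $k$-tuple $S=(s_1,\dots,s_k)$. Equivalently, it is a quotient $F_k/N$ of the free group on $x_1,\dots,x_k$, with $x_i\mapsto s_i$. The space of $k$-marked groups is the set of normal subgroups $N\trianglelefteq F_k$ with the topology induced from $\{0,1\}^{F_k}$. Thus $F_k/N_n\to F_k/N$ means: for every $R>0$ and all large $n$, a word of length at most $R$ lies in $N_n$ if and only if it lies in $N$.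

Being a normal subgroup is a family of conditions each involving finitely many elements of $F_k$, so this space is closed in $\{0,1\}^{F_k}$. Since $F_k$ is countable, the space is compact and metrizable: every sequence of $k$-marked groups has a convergent subsequence. If $\Gamma_n\to\Gamma$, a word that is trivial (respectively nontrivial) in $\Gamma_n$ for all large $n$ is trivial (respectively nontrivial) in $\Gamma$.

Write $G=\mathrm{Homeo}_+(S^2)$ for the group of orientation-preserving homeomorphisms of the sphere. The question, due to Andrés Navas and recorded in the report "Ordered Groups And Rigidity In Dynamics And Topology", is this: *is there a sequence of marked groups $\Gamma_n\to\Gamma$, on a fixed number $k$ of generators, such that every $\Gamma_n$ is isomorphic to a subgroup of $G$, while $\Gamma$ is not?*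

Two cases can be settled at once. If $k=1$, every marked group is cyclic, and cyclic groups embed in $SO(2)\subset G$; there is no such sequence. If $\Gamma$ is finite, there is none either. Choose a word for each element of $\Gamma$, taking the letter $x_i$ itself as one of the words (or writing $x_i=w$ as a relation if the element $s_i$ already has the word $w$). The multiplication table in these words, together with the nontriviality of the nontrivial ones, is finite information, so it holds in $\Gamma_n$ for large $n$. Hence $\Gamma_n\cong\Gamma$ for large $n$.

## 2. The line, where limits keep acting, and the statements for the sphere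

A group is left-orderable if it has a total order invariant under left multiplication. The group $\mathbb Z$ is; a group with an element $g\ne1$ of finite order is not, since $1<g$ would give $1<g<g^2<\cdots$. For countable groups, left-orderability is equivalent to having a faithful action on the line by order-preserving homeomorphisms. It is a local property: a group has it if and only if all its finitely generated subgroups do. It also passes to limits of marked groups, by the following argument.

Let $\Gamma_n=F_k/N_n\to\Gamma=F_k/N$ with a left order on each $\Gamma_n$. Let $P_n\subset F_k$ be the set of words whose image in $\Gamma_n$ is greater than $1$. Pass to a subsequence along which $P_n\to P$ in $\{0,1\}^{F_k}$. If $w,w'\in P$, then $w,w'\in P_n$ for all large $n$, so $ww'\in P_n$, and $ww'\in P$. If $w\notin N$, then $w\notin N_n$ for large $n$, exactly one of $w,w^{-1}$ is in $P_n$, and so exactly one is in $P$. If $w\in N$, then $w\in N_n$ for large $n$, and $w\notin P$. In particular, $F_k=P\sqcup N\sqcup P^{-1}$. Finally, if $w\in P$ and $v\in N$, then $v\in N_n$ for large $n$, so $wv$ and $vw$ lie in $P_n$, hence in $P$.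 So the image of $P$ in $\Gamma$ is the set of positive elements of a left order ($g<g'$ if and only if $g^{-1}g'$ is positive).

For the sphere the answer is different. Write $[a,b]=aba^{-1}b^{-1}$, and let $A_4$ be the alternating group on $4$ letters.

**Theorem 1.** There are $7$-marked groups $\Gamma_j\to\Gamma$ such that each $\Gamma_j$ is a subgroup of $G$ and $\Gamma$ does not embed in $G$.

**Theorem 2.**

1. Such a sequence exists on $k$ generators if and only if $k\ge2$.
2. In Theorem 1 and in (1), the limit $\Gamma$ (that of the sequences constructed below) does not even embed in $\mathrm{Homeo}(S^2)$, orientation-reversing maps allowed.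
3. There is a countable group $H$, explicitly $H=(\mathbb Z/3*A_4*A_4)\rtimes\mathbb Z[1/2]$, all of whose finitely generated subgroups embed in $G$ but which does not embed in $\mathrm{Homeo}(S^2)$. So embeddability in $\mathrm{Homeo}_+(S^2)$ is not a local property.

## 3. Roots, real angles and integer windings

A limit group satisfies infinitely many relations, of which each approximating group need only satisfy a finite part. So we look for an infinite system of relations that $G$ cannot satisfy although it can satisfy every finite part.

A natural candidate is divisibility: ask for elements $h_0,h_1,h_2,\dots$ with $h_{i+1}^4=h_i$, where $h_0\neq1$. This alone does not work. For $\alpha$ irrational, let $h_i$ be the rotation by the fraction $\alpha4^{-i}$ of a full turn. All relations hold, and indeed $q\mapsto(\text{rotation by } q\alpha)$ embeds $\mathbb Z[1/2]$ in $SO(2)$. Angles are real numbers, and real numbers can be divided by $4$ forever. Integers cannot, so we want an integer.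

Here is one. Let $x,y$ be two points of the sphere, and identify
$$S^2\setminus\{x,y\}\cong\mathbb R/\mathbb Z\times\mathbb R,$$
with coordinates $(\theta,t)$. The universal cover is $\mathbb R^2$, with deck group generated by $T(\theta,t)=(\theta+1,t)$. Let $h\in G$ fix $x,y$ and two further points $z,p$. A lift of $h$ commutes with $T$ (we prove this in Section 4). Choose lifts $\tilde z,\tilde p$ of the points, and let $\tilde h$ be the lift of $h$ with $\tilde h(\tilde z)=\tilde z$. Then $\tilde h(\tilde p)$ lies over $p$, so $\tilde h(\tilde p)=T^e(\tilde p)$ for an integer $e=e(h)$: it says how often $h$ winds $p$ around relative to $z$. For instance, if $\psi$ is continuous with $\psi=0$ for $t\ge1$ and $\psi=e$ for $t\le-1$, the twist $(\theta,t)\mapsto(\theta+\psi(t),t)$ fixes $z=(0,2)$ and $p=(0,-2)$ and has winding $e$. If $h=g^4$ and $g$ fixes the same four points, then $\tilde g^4$ lifts $h$ and fixes $\tilde z$, so $\tilde g^4=\tilde h$, and $e(h)=4e(g)$. So if all $h_i$ fix the four points and $h_{i+1}^4=h_i$, then $4^i\mid e(h_0)$ for all $i$.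

This is still no contradiction: it only says $e(h_0)=0$. And that can happen with $h_0\ne1$: take for $h_i$ the time-$4^{-i}$ map of a flow supported in a small disc away from the four points. What is needed is a reason for the winding to be nonzero.

The reason we shall use is a fraction. Let $r(\theta,t)=(\theta+\frac13,t)$. Instead of $h(p)=p$, require
$$h(z)=z,\qquad h(p)=r(p),\qquad hr=rh .$$
Then the winding of $p$ relative to $z$ lies in $\frac13+\mathbb Z$, so it cannot vanish, while three times the winding is an integer. The exponent $4$ is now essential: since $h$ commutes with $r$, we get $h^4(p)=r^4(p)=r(p)$, so the condition on $h_{i+1}$ is compatible with that on $h_i=h_{i+1}^4$. With square roots, $h_{i+1}^2(p)=r^2(p)\ne r(p)$, and even a single root would be impossible.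

A finite chain of fourth roots exists. Let $\psi$ be continuous with $\psi=0$ for $t\ge1$ and $\psi=\frac13$ for $t\le-1$, and put $\sigma(\theta,t)=(\theta+\psi(t),t)$, fixing $x$ and $y$. It commutes with $r$, fixes $z=(0,2)$, and sends $p=(0,-2)$ to $r(p)$; since $4^j\equiv1\pmod 3$, so does every $\sigma^{4^j}$. Given $N$, the maps $h_i=\sigma^{4^{N-i}}$, $0\le i\le N$, satisfy all the requirements, with windings $4^{N-i}/3$. The chain stops at $\frac13$, but $N$ is arbitrary.

Two tasks remain. The conditions "$h$ fixes $z$" and "$h(p)=r(p)$" must be forced by relations in an abstract group, and the chains must sit inside groups with boundedly many generators.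

## 4. Elements of order three pin points

The first task rests on a classical theorem.

**Fact (K)** (Kerékjártó, Brouwer, Eilenberg; see Constantin–Kolev, *Enseign. Math.* 1994). Every finite-order element of $G$ is topologically conjugate to a rotation in $SO(3)$. In particular, if it is nontrivial, it has exactly two fixed points.

Let $e\in G$ have order $m\ge2$ and $\mathrm{Fix}(e)=\{x,y\}$. By (K) there are coordinates $(\theta,t)$ on $S^2\setminus\{x,y\}$, as in Section 3, in which $e(\theta,t)=(\theta+k/m,t)$ with $\gcd(k,m)=1$. The map $\tilde e(\theta,t)=(\theta+k/m,t)$ is a lift of $e$ which commutes with $T$, and $\tilde e^m=T^k$. Any other lift is $\tilde eT^l$. Another coordinate system for the same pair $\{x,y\}$ replaces $T$ by $T^{\pm1}$.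

Let $g\in G$ preserve $\{x,y\}$, and let $\tilde g$ be a lift of $g|_{S^2\setminus\{x,y\}}$. Conjugation by $\tilde g$ preserves the deck group $\langle T\rangle\cong H_1(S^2\setminus\{x,y\})$ and acts on it as $g$ acts on $H_1$. Take a small disc around $x$; its positively oriented boundary $c$ generates $H_1$. Since $g$ preserves orientation, $g(c)$ is the positively oriented boundary of a disc around $g(x)$. A positive loop around $y$ is a negative loop around $x$, because the two are opposite boundary components of an annulus. So $g$ acts by $+1$ if it fixes $x$ and $y$, and by $-1$ if it exchanges them: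
$$\tilde gT\tilde g^{-1}=T\ \text{ if } g \text{ fixes } x,y;\qquad \tilde gT\tilde g^{-1}=T^{-1}\ \text{ if } g \text{ exchanges } x,y. \tag{1}$$

If $g$ commutes with $e$, then $g$ preserves $\mathrm{Fix}(e)$, but it might exchange the two points. For order $2$ it can: the half-turns $\mathrm{diag}(1,-1,-1)$ and $\mathrm{diag}(-1,-1,1)$ commute, and each exchanges the fixed points of the other. For order $3$ it cannot.

**Lemma 3.** If $e\in G$ has order $3$ and $g\in G$ commutes with $e$, then $g$ fixes both points of $\mathrm{Fix}(e)$.

*Proof.* Suppose $g$ exchanges them, and let $\tilde g$ be a lift of $g$. Then $\tilde g\tilde e\tilde g^{-1}$ lifts $geg^{-1}=e$, so it equals $\tilde eT^l$ for some $l$. Cube both sides. On the left, by (1), we get $\tilde gT^k\tilde g^{-1}=T^{-k}$. On the right, $\tilde e$ and $T$ commute, so we get $T^{k+3l}$. Hence $2k=-3l$ and $3\mid 2k$, contradicting $\gcd(k,3)=1$. ∎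

So "commutes with an element $a$ of order $3$" forces "fixes the two points of $\mathrm{Fix}(a)$". We want a pinned point *different from $x$ and $y$*, where $\{x,y\}=\mathrm{Fix}(r)$. A single element $a$ of order $3$ does not guarantee that: nothing prevents $\mathrm{Fix}(a)=\mathrm{Fix}(r)$. (If we ask all $h_i$ to commute with $r$ and $a$, and all $r^{-1}h_i$ with $b$, the choice $a=b=r$ with the irrational rotations $h_i$ of Section 3 about the same axis satisfies everything.) We need two elements of order $3$ that cannot have the same fixed points. In the rotation group $A_4$ of a tetrahedron, rotations of order $3$ about different vertices have different axes. This persists for every topological action.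

**Lemma 4.** Let $A\le G$ with $A\cong A_4$, and let $a_1,a_2\in A$ have order $3$ and generate $A$. Then $\mathrm{Fix}(a_1)\neq\mathrm{Fix}(a_2)$.

Such pairs exist. For example, $(123)$ and $(124)$ generate $A_4$: the subgroup they generate has at least two Sylow $3$-subgroups, hence at least four, hence at least eight elements of order $3$, so its order is a divisor of $12$ that is at least $9$.

*Proof.* Suppose both sets equal $\{o,o'\}$. Then all of $A$ fixes $o$ and $o'$, so by (K) every nontrivial element of $A$ has fixed set exactly $\{o,o'\}$. Let $v_1,v_2,v_3=v_1v_2$ be the three involutions of $A$, and work in the universal cover of $S^2\setminus\{o,o'\}$. By (1), all lifts of elements of $A$ commute with $T$. In coordinates adapted to $v_i$, a lift of $v_i$ is translation of $\theta$ by $\frac12+l$ for some integer $l$, and its square is translation by $1+2l$. So the square of *any* lift of *any* $v_i$ is an odd power of $T$.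

Choose lifts $\tilde v_1,\tilde v_2$. Since $v_1,v_2$ commute, $\tilde v_1\tilde v_2\tilde v_1^{-1}=\tilde v_2T^j$ for some $j$. Square both sides. As $\tilde v_2^2$ is a power of $T$, the left side becomes $\tilde v_2^2$ and the right side $\tilde v_2^2T^{2j}$. So $j=0$, and $\tilde v_1,\tilde v_2$ commute. Then $(\tilde v_1\tilde v_2)^2=\tilde v_1^2\tilde v_2^2$ is a product of two odd powers of $T$, an even power. But $\tilde v_1\tilde v_2$ is a lift of $v_3$, so its square is an odd power: a contradiction. ∎

## 5. An infinite system of relations with no solution on the sphere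

**Proposition 5.** There do not exist in $G$ an element $r$, subgroups $A\cong B\cong A_4$, and elements $h_0,h_1,h_2,\dots$ such that

* (i) $r$ has order $3$;
* (ii) each $h_i$ commutes with $r$ and with every element of $A$;
* (iii) each $r^{-1}h_i$ commutes with every element of $B$;
* (iv) $h_{i+1}^4=h_i$ for all $i\ge0$.

*Proof.* Suppose they exist. Let $\mathrm{Fix}(r)=\{x,y\}$, with coordinates on the complement in which $r(\theta,t)=(\theta+k/3,t)$, $3\nmid k$, and let $\tilde r(\theta,t)=(\theta+k/3,t)$.

**Step 1: find the points $z$ and $p$.** Let $a_1,a_2$ be elements of order $3$ generating $A$. Each has exactly two fixed points, and $\mathrm{Fix}(a_1)\ne\mathrm{Fix}(a_2)$ by Lemma 4. So $\mathrm{Fix}(a_1)\cup\mathrm{Fix}(a_2)$ has at least three points and contains some $z\notin\{x,y\}$. By (ii) and Lemma 3, $h_i(z)=z$ for all $i$. In the same way there is $p\notin\{x,y\}$ fixed by some element of $B$ of order $3$; by (iii) and Lemma 3, $r^{-1}h_i(p)=p$, that is, $h_i(p)=r(p)$ for all $i$. Finally, $h_i$ commutes with $r$, so it fixes $x$ and $y$ by Lemma 3, and by (1) its lifts commute with $T$.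

**Step 2: measure the winding of $p$ relative to $z$.** Fix lifts $\tilde z,\tilde p$, and let $\tilde h_i$ be the lift of $h_i$ that fixes $\tilde z$. Since $h_i$ and $r$ commute, $\tilde h_i\tilde r\tilde h_i^{-1}=\tilde rT^j$ for some $j$; cubing gives $T^k=T^{k+3j}$, so $j=0$. Hence $\tilde h_i$ commutes with $\tilde r$ and with $T$. Since $h_i(p)=r(p)$, there is an integer $l_i$ with
$$\tilde h_i(\tilde p)=\tilde rT^{l_i}(\tilde p).$$
As $\tilde h_i$ commutes with $\tilde rT^{l_i}$, induction on $n$ gives $\tilde h_i^n(\tilde p)=(\tilde rT^{l_i})^n(\tilde p)$, which is $\tilde p$ translated in $\theta$ by $n(k/3+l_i)$.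

**Step 3: divide by $4$ forever.** By (iv), $\tilde h_{i+1}^4$ is a lift of $h_i$, and it fixes $\tilde z$; so $\tilde h_{i+1}^4=\tilde h_i$. Comparing the two at $\tilde p$ gives $4(k/3+l_{i+1})=k/3+l_i$. Put $e_i=k+3l_i$. These integers are nonzero because $3\nmid k$, and $e_i=4e_{i+1}$. So $|e_0|=4^i|e_i|\ge4^i$ for all $i$, which is impossible. ∎

**Corollary 6.** A group that contains an element $r$, subgroups $A\cong B\cong A_4$ and elements $h_0,h_1,\dots$ with (i)–(iv) embeds neither in $G$ nor in $\mathrm{Homeo}(S^2)$.

*Proof.* Consider the images under an embedding in $\mathrm{Homeo}(S^2)$. Elements of order $3$ preserve orientation, since the orientation character takes values in $\{\pm1\}$. So $r$ preserves orientation, and so do $A$ and $B$, which are generated by elements of order $3$. Also $h_i=h_{i+1}^4$ preserves orientation. Everything lies in $G$, contrary to Proposition 5. ∎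

## 6. A tree of spheres carrying one third of a twist

We now realize every finite part of the system in $G$, all at once, by an action of a single group. The model is the twist $\sigma$ of Section 3; groups $A$ and $B$ must be added so that the relations hold. Let
$$R=\langle r\rangle\cong\mathbb Z/3,\qquad A\cong B\cong A_4,\qquad Q=R*A*B,$$
and let $\varphi\in\mathrm{Aut}(Q)$ be the identity on $R$ and $A$, with $\varphi(b)=rbr^{-1}$ for $b\in B$. Since $\varphi(r)=r$, we have $\varphi^n(b)=r^nbr^{-n}$, so $\varphi^3=\mathrm{id}$. Relations (ii) and (iii) say precisely that $h_i$ acts on $r,A,B$ by conjugation as $\varphi$ does. In the group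
$$Q\rtimes_\varphi\mathbb Z=\langle Q,s_0\mid s_0qs_0^{-1}=\varphi(q),\ q\in Q\rangle$$
every element is uniquely $qs_0^n$ with $q\in Q$, $n\in\mathbb Z$.

**Proposition 7.** There is a faithful action of $Q\rtimes_\varphi\mathbb Z$ on $S^2$ by orientation-preserving homeomorphisms in which $s_0$ is the identity on a nonempty open set.

We use three further facts. **Fact (R)** (Kerékjártó; Richards, *Trans. AMS* 1963): a connected orientable surface without boundary, of genus $0$, is homeomorphic to $S^2\setminus E$ with $E$ closed and totally disconnected. (The plane is the sphere minus one point, the open annulus the sphere minus two points.) Here genus $0$ means that every compact connected subsurface is a sphere with holes. Next, a closed totally disconnected set does not separate a connected surface. Finally, a product $c_1\cdots c_n$, $n\ge1$, in a free product is nontrivial if the $c_i\ne1$ lie in factors and neighbors lie in different factors.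

*Proof.*

**Step 1: build the pieces.** We cut holes into spheres on which $R$, $A$, $B$ act. View $S^2$ as $\mathbb R/\mathbb Z\times\mathbb R$ together with two poles, and let $r(\theta,t)=(\theta+\frac13,t)$ and $\sigma(\theta,t)=(\theta+\psi(t),t)$ be as in Section 3, fixing the poles. Then $\sigma r=r\sigma$, $\sigma=\mathrm{id}$ on $\{t\ge1\}$, and $\sigma=r$ on $\{t\le-1\}$. Let $P_0$ be $S^2$ minus the six open discs of radius $\frac1{10}$ about $(\frac i3,2)$ and $(\frac i3,-2)$, $i=0,1,2$. The closed discs are disjoint. If $u$ and $w$ are the circles about $(0,2)$ and $(0,-2)$, the boundary circles of $P_0$ are $r^iu$ and $r^iw$. Both $r$ and $\sigma$ preserve $P_0$, and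
$$\sigma|_u=\mathrm{id},\qquad\sigma|_w=r|_w.$$

Let $A$ act on another sphere as the rotation group $A_4\subset SO(3)$. A small closed round disc $\Delta$ about a point with trivial stabilizer has $12$ disjoint translates. Put $P_A=S^2\setminus\bigcup_{a\in A}a\,\mathrm{int}\,\Delta$ and $\partial_A=\partial\Delta$. Its boundary circles are the $a\,\partial_A$, permuted simply transitively by $A$. Define $P_B$ and $\partial_B$ in the same way. Fix homeomorphisms $\alpha:u\to\partial_A$ and $\beta:w\to\partial_B$ that reverse boundary orientations.

**Step 2: glue the pieces along a tree.** The result should carry an action of $Q$ in which each factor acts on its own piece in the given way. Let $M$ be the quotient of $Q\times(P_0\sqcup P_A\sqcup P_B)$, $Q$ discrete, by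
$$(qc,y)\sim(q,cy)\quad\text{for }(c,y)\in R\times P_0,\ A\times P_A,\ B\times P_B,$$
$$(q,y)\sim(q,\alpha(y))\ (y\in u),\qquad(q,y)\sim(q,\beta(y))\ (y\in w),$$
and write $[q,y]$ for classes. The first line produces copies of $P_0,P_A,P_B$ indexed by the cosets $qR,qA,qB$. The boundary circle $[q,r^iu]$ equals $[qr^i,u]$, and $[q,u]=[q',u]$ only for $q=q'$, because $R$ permutes its three circles freely. So the circles of this type are indexed by $Q$, and the same holds for $[q,w]$, $[q,\partial_A]$, $[q,\partial_B]$. The second line glues, for each $q\in Q$, the circle $[q,u]$ to $[q,\partial_A]$, joining the piece $qR$ to the piece $qA$, and $[q,w]$ to $[q,\partial_B]$, joining $qR$ to $qB$. Every boundary circle is glued to exactly one other, in a piece of another type, and every piece is compact with finitely many boundary circles. So $M$ is a surface without boundary, and each piece is embedded in it. The group $Q$ is countable, so $M$ has countably many pieces.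

**Step 3: the dual graph is a tree.** We need this to see that $M$ is connected and has genus $0$. The graph has vertices $Q/R\sqcup Q/A\sqcup Q/B$ and, for each $q$, the two edges of the tripod $Y_q$: $qA - qR - qB$. This is the Bass–Serre tree of the graph of groups $A-R-B$ with trivial edge groups; here is a direct check.

*Connected.* If $c$ lies in a factor $C\in\{R,A,B\}$, then $Y_q$ and $Y_{qc}$ share the vertex $qC$. As the factors generate $Q$, all tripods are linked.

*No circuits.* Every edge lies in exactly one tripod, and a tripod is itself a tree. Cut a circuit into maximal segments lying in single tripods. There are at least two segments, and we may start at a point where the tripod changes. A change from $Y_q$ to $Y_{q'}$ occurs at a common vertex $qC=q'C$, so $q'=qc$ with $1\ne c\in C$. Inside a tripod the circuit enters and leaves at different vertices, so neighboring changes occur at different factors. Going once around gives $c_1c_2\cdots c_n=1$ with all $c_i\ne1$ and neighbors in different factors, which is impossible in a free product.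

So $M$ is connected. It is orientable: the orientations of the pieces are consistent because $R,A,B$ preserve orientation, and they match across the circles because $\alpha,\beta$ reverse boundary orientations. It has genus $0$: a compact set meets finitely many pieces, hence lies in the union of the pieces over a finite subtree. That union is a sphere with holes, by induction, since adding a leaf glues one sphere with holes to another along a single circle. A compact connected subsurface of a sphere with holes is a sphere with holes. Finally, $Q$ acts on $M$ by $q'[q,y]=[q'q,y]$, preserving orientation.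

**Step 4: define $s_0$.** We want $s_0q=\varphi(q)s_0$. The stabilizer $qBq^{-1}$ of the piece $qB$ must go to $\varphi(q)\,rBr^{-1}\varphi(q)^{-1}$, the stabilizer of the piece $\varphi(q)rB$. So $B$-pieces must be moved by an extra $r$, $A$-pieces must not, and on the $R$-pieces in between, the twist $\sigma$ interpolates. This is the only place where the twist is used. Define
$$s_0[q,y]=\begin{cases}[\varphi(q),\sigma(y)]&y\in P_0,\\ [\varphi(q),y]&y\in P_A,\\ [\varphi(q)r,y]&y\in P_B.\end{cases}$$
There are five identifications to respect.

* On $P_0$, for $(qr,y)\sim(q,ry)$: $[\varphi(qr),\sigma y]=[\varphi(q)r,\sigma y]=[\varphi(q),r\sigma y]=[\varphi(q),\sigma(ry)]$.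
* On $P_A$, for $(qa,y)\sim(q,ay)$: $[\varphi(qa),y]=[\varphi(q)a,y]=[\varphi(q),ay]$.
* On $P_B$, for $(qb,y)\sim(q,by)$: $[\varphi(qb)r,y]=[\varphi(q)rbr^{-1}r,y]=[\varphi(q)rb,y]=[\varphi(q)r,by]$.
* For $y\in u$: $[\varphi(q),\sigma y]=[\varphi(q),y]=[\varphi(q),\alpha(y)]$.
* For $y\in w$: $[\varphi(q),\sigma y]=[\varphi(q),ry]=[\varphi(q)r,y]=[\varphi(q)r,\beta(y)]$.

So $s_0$ is well defined and continuous. The candidate for the inverse is $[q,y]\mapsto[\varphi^{-1}(q),\sigma^{-1}y]$, $[\varphi^{-1}(q),y]$, $[\varphi^{-1}(q)r^{-1},y]$ on $P_0,P_A,P_B$. Its checks on $P_0$, $P_A$ and $u$ are the same as above with $\varphi^{-1},\sigma^{-1}$. On $P_B$, $[\varphi^{-1}(qb)r^{-1},y]=[\varphi^{-1}(q)r^{-1}brr^{-1},y]=[\varphi^{-1}(q)r^{-1},by]$. On $w$, $[\varphi^{-1}(q),\sigma^{-1}y]=[\varphi^{-1}(q),r^{-1}y]=[\varphi^{-1}(q)r^{-1},y]=[\varphi^{-1}(q)r^{-1},\beta(y)]$. It is inverse to $s_0$; on $P_B$, for example, $[\varphi^{-1}(q)r^{-1},y]\mapsto[\varphi(\varphi^{-1}(q)r^{-1})r,y]=[q,y]$, and $[\varphi(q)r,y]\mapsto[\varphi^{-1}(\varphi(q)r)r^{-1},y]=[q,y]$. So $s_0$ is a homeomorphism. It preserves orientation, since $\sigma$ does. The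 formula gives $s_0q=\varphi(q)s_0$ for $q\in Q$, so $Q\rtimes_\varphi\mathbb Z$ acts on $M$. And $s_0=\mathrm{id}$ on the open set $[1,\mathrm{int}\,P_A]$, because $\varphi(1)=1$.

**Step 5: the action on $M$ is faithful.** Let $qs_0^n$ act trivially. On $[1,\mathrm{int}\,P_A]$ it acts as $q$, so $[q,y]=[1,y]$ for all $y\in\mathrm{int}\,P_A$. Then $q\in A$ and $qy=y$ for all these $y$; a nontrivial rotation has only two fixed points, so $q=1$. Now $s_0^n=\mathrm{id}$, and on $[1,P_0]$ this says $\sigma^n=\mathrm{id}$ on $P_0$. Hence $n\psi(t)\in\mathbb Z$ for all $t\in[-1,1]$; by continuity $n\psi$ is constant there, and $\psi$ is not, so $n=0$.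

**Step 6: compactify.** By (R), $M\cong S^2\setminus E$ with $E$ closed and totally disconnected. We show that every homeomorphism $g$ of $S^2\setminus E$ extends to $S^2$. Let $e\in E$, and let $O_j$ be the open ball of radius $1/j$ at $e$. Then $O_j\setminus E$ is connected, and it is nonempty because $E$ has empty interior. So $C_j=\overline{g(O_j\setminus E)}$ are nested nonempty compact connected sets. If $v\notin E$, then $g^{-1}(v)$ has a neighborhood $V$ in $S^2\setminus E$ that misses $O_j$ for large $j$; then $g(V)$ is a neighborhood of $v$ missing $g(O_j\setminus E)$, so $v\notin C_j$. Hence $\bigcap_jC_j$ is a nonempty connected subset of $E$, a single point. Call it $g(e)$. Since the $C_j$ are nested compact sets with one common point, $\mathrm{diam}\,C_j\to0$. If $e'\in E\cap O_j$, small balls at $e'$ lie in $O_j$, so $g(e')\in C_j$. Thus $g(O_j)\subset C_j$, and the extension is continuous at $e$; elsewhere it is continuous because $S^2\setminus E$ is open. Continuous extensions from the dense set $S^2\setminus E$ are unique, so extensions are compatible with composition, and the extension of $g^{-1}$ is inverse to that of $g$.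 The action of $Q\rtimes_\varphi\mathbb Z$ therefore extends to $S^2$; it is still faithful and orientation-preserving, and $s_0$ is the identity on a nonempty open set. ∎

From now on, regard $r,A,B,s_0$ as lying in $G$ through this action. Since $4^j\equiv1\pmod3$ and $\varphi^3=\mathrm{id}$, we have $s_0^{4^j}qs_0^{-4^j}=\varphi^{4^j}(q)=\varphi(q)$ for $q\in Q$. Because $\varphi$ is the identity on $R$ and $A$, and $r^{-1}\varphi(b)r=b$, we get for all $j\ge0$
$$s_0^{4^j}\text{ commutes with }r\text{ and }A,\qquad r^{-1}s_0^{4^j}\text{ commutes with }B.\tag{2}$$

## 7. A countable group that embeds only locally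

Theorem 2(3) follows already. Let $\mathbb Z[1/2]$ act on $Q$ through
$$\mathbb Z[1/2]\to\mathbb Z[1/2]/3\mathbb Z[1/2]\cong\mathbb Z/3\cong\langle\varphi\rangle,\qquad1\mapsto\varphi,$$
and let $H=Q\rtimes\mathbb Z[1/2]$, a countable group.

**Proof of Theorem 2(3).** The elements $h_i=4^{-i}\in\mathbb Z[1/2]$ are congruent to $1$ modulo $3$, so they act on $Q$ as $\varphi$. This is (ii) and (iii): $h_i$ commutes with $r$ and $A$, and $h_ibh_i^{-1}=rbr^{-1}$ for $b\in B$. Relation (iv) is $4\cdot4^{-(i+1)}=4^{-i}$, and (i) is clear. By Corollary 6, $H$ does not embed in $\mathrm{Homeo}(S^2)$. A finitely generated subgroup of $H$ lies in $Q\rtimes2^{-n}\mathbb Z$ for some $n$, since finitely many elements involve finitely many denominators. The generator $2^{-n}$ acts as $\varphi^{\pm1}$ because $2^{-n}\equiv(-1)^n\pmod3$. So this group is $Q\rtimes_{\varphi^{\pm1}}\mathbb Z$, which is isomorphic to $Q\rtimes_\varphi\mathbb Z$ (replace the generator of $\mathbb Z$ by its inverse if necessary), and it embeds in $G$ by Proposition 7. ∎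

This does not answer the question about limits. The group $H$ is not finitely generated (otherwise it would embed in $G$ as one of its own finitely generated subgroups), so it is not a marked group. We need finitely many homeomorphisms generating a group that contains the whole chain $h_0,h_1,\dots$; and, so that relations pass to the limit, $h_i$ must be given by a word in the generators that is the same for all approximating groups.

## 8. Two homeomorphisms that encode a sequence

Choose an orientation-preserving identification $S^2=\mathbb C\cup\{\infty\}$ such that $s_0=\mathrm{id}$ near $\infty$. For open $U\subset S^2$, let $\mathrm{Homeo}_c(U)$ be the group of orientation-preserving homeomorphisms of $S^2$ supported in a compact subset of $U$. For example, $s_0\in\mathrm{Homeo}_c(\mathbb C)$. We repeatedly use that two homeomorphisms commute if the sets of points that they move are disjoint.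

Fix $\rho\ge1$, the disc $D=\{|z|\le\rho\}$, an integer $m>2\rho+1$, and $n_a=m4^{a+1}$ for $a\ge0$. Let $\tau(z)=z+1$, $\tau(\infty)=\infty$, and $D_l=\tau^lD$. If $l-l'$ is a nonzero multiple of $m$, the discs $D_l,D_{l'}$ are disjoint. For a sequence $(g_a)_{a\ge0}$ in $\mathrm{Homeo}_c(\mathrm{int}\,D)$, put a copy of $g_a$ on $D_{n_a}$:
$$\delta=\prod_{a\ge0}\tau^{n_a}g_a\tau^{-n_a},$$
that is, $\tau^{n_a}g_a\tau^{-n_a}$ on $D_{n_a}$ and the identity elsewhere. The discs are disjoint, each is preserved by $\delta$, and they shrink to $\infty$ in the spherical metric; so $\delta\in G$.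

To read off $g_i$, translate by $-n_i$: the homeomorphism $\delta_i=\tau^{-n_i}\delta\tau^{n_i}$ equals $g_i$ on $D$, but it also acts on all the discs $D_{n_a-n_i}$. The unwanted parts disappear in a commutator. For example, with $\rho=1$ and $m=4$ we have $n_0,n_1,n_2,\ldots=16,64,256,\dots$; then $\delta_0$ acts on discs centered at $0,48,240,1008,\dots$, and $\delta_1$ on discs centered at $-48,0,192,960,\dots$, and the only common center is $0$.

**Lemma 8.** For $i\ne j$: $[\tau^{-n_i}\delta\tau^{n_i},\tau^{-n_j}\delta\tau^{n_j}]=[g_i,g_j]$.

*Proof.* Suppose $D_{n_a-n_i}$ meets $D_{n_b-n_j}$. The centers differ by a multiple of $m$, so they coincide: $n_a-n_i=n_b-n_j$, that is, $4^a+4^j=4^b+4^i$. By uniqueness of base-$4$ expansions (the digits here are at most $2$), $\{a,j\}=\{b,i\}$ as multisets. Since $i\ne j$, this gives $a=i$ and $b=j$, and both discs are $D$.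

Write $\delta_i=g_i\delta_i'$ and $\delta_j=g_j\delta_j'$, where $\delta_i',\delta_j'$ collect the parts on the discs other than $D$. These other discs are disjoint from $D$, so $\delta_i',\delta_j'$ commute with $g_i,g_j$; and by the first paragraph they commute with each other. Hence $[\delta_i,\delta_j]=[g_i,g_j][\delta_i',\delta_j']=[g_i,g_j]$. ∎

So we can recover commutators. The next lemma says that this is no restriction.

**Lemma 9.** Every $f\in\mathrm{Homeo}_c(\mathrm{int}\,D)$ equals $[g,g']$ for some $g,g'\in\mathrm{Homeo}_c(\mathrm{int}\,D)$.

*Proof.* Identify $\mathrm{int}\,D$ radially with $\mathbb C$, scaled so that $f$ is supported in the closed unit disc $\Delta_0$. We place infinitely many shrinking copies of $f$ side by side and let $g'$ shift them by one place. Let $g'(4+\varrho\omega)=4+\chi(\varrho)\omega$ for $|\omega|=1$, $\varrho\ge0$, where $\chi:[0,\infty)\to[0,\infty)$ is an increasing homeomorphism with $\chi(\varrho)=\varrho/4$ for $\varrho\le6$ and $\chi(\varrho)=\varrho$ for $\varrho\ge8$. Points of $\Delta_0$ have distance at most $5$ from the point $4$, so on $\Delta_0$ the powers of $g'$ are contractions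 toward $4$, and $g'^l(\Delta_0)$ is the disc with center $4(1-4^{-l})$ and radius $4^{-l}$. Its points have distance between $3\cdot4^{-l}$ and $5\cdot4^{-l}$ from $4$. As $5\cdot4^{-l-1}<3\cdot4^{-l}$, these discs are disjoint, and they converge to the point $4$. So
$$g=\prod_{l\ge0}g'^{\,l}fg'^{-l}$$
is a compactly supported homeomorphism (it fixes $4$, and is continuous there because the discs shrink to $4$), and it preserves orientation. Conjugating by $g'$ drops the factor $l=0$, so
$$[g,g']=g\,(g'gg'^{-1})^{-1}=\Big(\prod_{l\ge0}g'^{\,l}fg'^{-l}\Big)\Big(\prod_{l\ge1}g'^{\,l}fg'^{-l}\Big)^{-1}=f.\qquad ∎$$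

Given a sequence $(f_i)_{i\ge0}$ in $\mathrm{Homeo}_c(\mathrm{int}\,D)$, choose $g_{2i},g_{2i+1}$ with $[g_{2i},g_{2i+1}]=f_i$ by Lemma 9, and form $\delta$. By Lemma 8,
$$f_i=W_i(\tau,\delta)\ \text{ for all } i,\qquad W_i(\tau,\delta):=[\tau^{-n_{2i}}\delta\tau^{n_{2i}},\ \tau^{-n_{2i+1}}\delta\tau^{n_{2i+1}}].\tag{3}$$
The words $W_i$ depend only on $m$, not on the sequence.

## 9. Seven generators

**Proof of Theorem 1.**

**Step 1: the approximating groups.** Each contains a chain of fourth roots of length $N$. Choose $\rho$ with $s_0\in\mathrm{Homeo}_c(\mathrm{int}\,D)$, and $m,n_a,\tau$ as in Section 8. For $N\ge1$ let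
$$h_i^{(N)}=s_0^{4^{N-i}}\ (0\le i\le N),\qquad h_i^{(N)}=1\ (i>N),$$
and let $\delta_N\in G$ be given by (3) for this sequence. Let $a_1,a_2$ (respectively $b_1,b_2$) be elements of order $3$ generating $A$ (respectively $B$). Consider the $7$-marked group
$$\Gamma_N=\langle r,a_1,a_2,b_1,b_2,\tau,\delta_N\rangle\le G.$$

**Step 2: the limit.** By compactness, a subsequence of $(\Gamma_N)$ converges to a marked group $\Gamma$. Write the same letters for the generators of $\Gamma$, with $\delta$ for the last one, and put $h_i=W_i(\tau,\delta)\in\Gamma$.

**Step 3: relations (i)–(iv) hold in $\Gamma$.** Each is a statement about words that holds in $\Gamma_N$ for all large $N$.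

* In each $\Gamma_N$, $r^3=1\ne r$. So $r$ has order $3$ in $\Gamma$. Choose words in $a_1,a_2$ for the $12$ elements of $A$, among them the letters $a_1,a_2$. The multiplication table in these words, and the nontriviality of the nontrivial ones, pass to the limit. So $\langle a_1,a_2\rangle\cong A_4$ in $\Gamma$; call it $A$. Likewise $B:=\langle b_1,b_2\rangle\cong A_4$.
* For $N\ge i$, $W_i(\tau,\delta_N)=s_0^{4^{N-i}}$. By (2), it commutes with $r,a_1,a_2$, and $r^{-1}W_i(\tau,\delta_N)$ commutes with $b_1,b_2$. So in $\Gamma$, $h_i$ commutes with $r$ and $A$, and $r^{-1}h_i$ commutes with $B$.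
* For $N\ge i+1$, $W_{i+1}(\tau,\delta_N)^4=(s_0^{4^{N-i-1}})^4=s_0^{4^{N-i}}=W_i(\tau,\delta_N)$. So in $\Gamma$, $h_{i+1}^4=h_i$.

By Corollary 6, $\Gamma$ does not embed in $G$, nor in $\mathrm{Homeo}(S^2)$. It is the limit of a subsequence of the groups $\Gamma_N\le G$. ∎

This also proves Theorem 2(2) for the limit in Theorem 1.

## 10. Two generators

It remains to prove Theorem 2(1), and (2) for the limits there. For $k=1$ no sequence exists, as seen in Section 1. If a sequence exists for $k=2$, add $k-2$ trivial generators to all markings: a word in the larger alphabet is trivial exactly when it is trivial after deleting the new letters, and deletion does not increase length, so convergence is preserved. So let $k=2$.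

The natural idea is to store $r,a_1,a_2,b_1,b_2$ in the sequence encoded by $\delta$ as well, so that $\tau$ and $\delta$ suffice. But (3) encodes only homeomorphisms that are the identity near $\infty$, and these five have exactly two fixed points each, by (K). We therefore break them into compactly supported factors, some supported away from $\infty$ and some away from $0$. Let $\kappa(z)=-1/z$, an element of $G$ of order $2$ exchanging $0$ and $\infty$. Then $\kappa\,\mathrm{Homeo}_c(\mathbb C)\kappa^{-1}=\mathrm{Homeo}_c(S^2\setminus\{0\})$.

**Lemma 10.** Every $g\in G$ is a finite product of elements of $\mathrm{Homeo}_c(\mathbb C)\cup\kappa\,\mathrm{Homeo}_c(\mathbb C)\kappa^{-1}$.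

*Proof.* Let $G'$ be the group generated by these two subgroups.

**Step 1: reduce to homeomorphisms fixing $\infty$.** The group $\mathrm{Homeo}_c(\mathbb C)$ is transitive on $\mathbb C$: to move $c$ to $c+v$, take $S>|v|$ and the map $\xi\mapsto\xi+\lambda(|\xi-c|)v$ with $\lambda(s)=\max(0,1-s/S)$. It is the identity plus a map with Lipschitz constant $|v|/S<1$, hence a homeomorphism; it is the identity for $|\xi-c|\ge S$; and scaling $v$ to $0$ joins it to the identity, so it preserves orientation. Conjugating by $\kappa$, $\mathrm{Homeo}_c(S^2\setminus\{0\})$ is transitive on $S^2\setminus\{0\}$. So $G'$ is transitive on $S^2$, and there is $u\in G'$ such that $h:=ug$ fixes $\infty$.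

**Step 2: correct $h$ near $\infty$.** Choose closed round discs $\Delta,\Delta'$ around $\infty$ with $\Delta\cup h(\Delta)\subset\mathrm{int}\,\Delta'$ and $0\notin\Delta'$: first $\Delta'$, then $\Delta$ small, by continuity. We want $v\in G$ supported in $\Delta'$ with $v=h$ on $\Delta$. By the Schoenflies and annulus theorems in dimension $2$, $\Delta'\setminus\mathrm{int}\,\Delta$ and $\Delta'\setminus\mathrm{int}\,h(\Delta)$ are closed annuli. Identify each with $\mathbb R/\mathbb Z\times[0,1]$, preserving orientation and sending $\partial\Delta'$ to $\mathbb R/\mathbb Z\times\{1\}$. We must extend the map that is the identity on $\partial\Delta'$ and $h$ on $\partial\Delta$. In the identifications it becomes a pair of circle homeomorphisms $f_1,f_0$. Both preserve the orientation of the circle: for $f_1$, because both identifications preserve orientation; for $f_0$, because $h$ carries $\Delta$ to $h(\Delta)$ preserving orientation, hence the boundary orientation of $\partial\Delta$ to that of $\partial h(\Delta)$. Lift $f_0,f_1$ to increasing homeomorphisms $F_0,F_1$ of $\mathbb R$ commuting with translation by $1$, and set $F_s=(1-s)F_0+sF_1$,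 again of this kind. Then $(\theta,s)\mapsto(F_s(\theta),s)$ is the required extension. Together with $h$ on $\Delta$ and the identity off $\Delta'$, it gives $v$.

**Step 3: factor.** Since $\Delta'$ is a compact subset of $S^2\setminus\{0\}$, $v\in\mathrm{Homeo}_c(S^2\setminus\{0\})\subset G'$. Since $v^{-1}h=\mathrm{id}$ on $\Delta$, $v^{-1}h\in\mathrm{Homeo}_c(\mathbb C)\subset G'$. So $g=u^{-1}\cdot v\cdot(v^{-1}h)\in G'$. ∎

By Lemma 10 there are $e_1,\dots,e_L\in\mathrm{Homeo}_c(\mathbb C)$ such that each of $r,a_1,a_2,b_1,b_2$ is a word in the elements $e_l$ and $\kappa e_l\kappa^{-1}$. Choose $\rho\ge1$ so that $s_0,e_1,\dots,e_L\in\mathrm{Homeo}_c(\mathrm{int}\,D)$, with $m,n_a,\tau$ as in Section 8. The three homeomorphisms $\tau,\delta,\kappa$ would now suffice. To save one, merge two of them: for a sequence $(g_a)$ in $\mathrm{Homeo}_c(\mathrm{int}\,D)$ with associated $\delta$, put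
$$\gamma=\kappa\delta .$$
The square $\gamma^2=(\kappa\delta\kappa^{-1})\,\delta$ is $\delta$ together with a copy of $\delta$ squeezed into a small disc near $0$, and we check that the commutators of Section 8 do not notice the copy. Conjugation by $\gamma$, on the other hand, has the effect of $\kappa$ on homeomorphisms supported in $D$.

**Lemma 11.** For $i\ne j$, $[\tau^{-n_i}\gamma^2\tau^{n_i},\tau^{-n_j}\gamma^2\tau^{n_j}]=[g_i,g_j]$. For $f\in\mathrm{Homeo}_c(\mathrm{int}\,D)$, $\gamma f\gamma^{-1}=\kappa f\kappa^{-1}$.

*Proof.* For the second claim, $n_a\ge4m>2\rho$, so $D$ is disjoint from all $D_{n_a}$; thus $\delta$ commutes with $f$, and $\gamma f\gamma^{-1}=\kappa\delta f\delta^{-1}\kappa^{-1}=\kappa f\kappa^{-1}$.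

For the first, $\kappa=\kappa^{-1}$ gives $\gamma^2=\kappa\delta\kappa\delta=\delta^*\delta$ with $\delta^*=\kappa\delta\kappa^{-1}$. Points moved by $\delta$ lie in $\bigcup_aD_{n_a}$, where $|z|\ge n_a-\rho\ge4m-\rho>3$. So points moved by $\delta^*$ lie in $\mathcal B=\{|z|\le\frac13\}$. Thus $\tau^{-n_i}\gamma^2\tau^{n_i}=\zeta_i\delta_i$, where $\zeta_i=\tau^{-n_i}\delta^*\tau^{n_i}$ moves only points of $\mathcal B-n_i$ and $\delta_i=\tau^{-n_i}\delta\tau^{n_i}$ moves only points of $\bigcup_aD_{n_a-n_i}$. Let $i\neq j$.

* $\mathcal B-n_i$ and $\mathcal B-n_j$ are disjoint, because $n_i\ne n_j$ are integers.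
* $\mathcal B-n_i$ is disjoint from every $D_{n_a-n_j}$. The distance between the centers is $|n_a-n_j+n_i|$, a multiple of $m$. It is nonzero because $4^a+4^i\ne4^j$: in base $4$ the left side has digit sum $2$ and the right side has digit sum $1$. So the distance is at least $m>\rho+\frac13$. The same holds with $i,j$ exchanged. (Powers of $2$ would not do here, since $2^a+2^a=2^{a+1}$.)
* $\mathcal B-n_i$ is disjoint from every $D_{n_a-n_i}$, since the distance between the centers is $n_a\ge m$. The same holds for $j$.

So among $\zeta_i,\delta_i,\zeta_j,\delta_j$ all pairs commute except possibly $\delta_i,\delta_j$. Hence $[\zeta_i\delta_i,\zeta_j\delta_j]=[\delta_i,\delta_j]=[g_i,g_j]$ by Lemma 8. ∎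

**Proof of Theorem 2(1) and (2) for $k=2$.**

**Step 1: the approximating groups.** For each $N$ consider the sequence
$$f_0=e_1,\ \dots,\ f_{L-1}=e_L,\qquad f_{L+i}=h_i^{(N)}\ (i\ge0),$$
with $h_i^{(N)}$ as in Section 9. Choose $g_{2i},g_{2i+1}$ with $[g_{2i},g_{2i+1}]=f_i$ by Lemma 9, let $\delta_N$ be the resulting homeomorphism, and put $\gamma_N=\kappa\delta_N$ and $\Gamma_N'=\langle\tau,\gamma_N\rangle\le G$, a $2$-marked group.

**Step 2: words independent of $N$.** By Lemma 11, the words
$$V_i=[\tau^{-n_{2i}}\gamma^2\tau^{n_{2i}},\ \tau^{-n_{2i+1}}\gamma^2\tau^{n_{2i+1}}]\tag{4}$$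
represent $f_i$ in $\Gamma_N'$. In particular, $V_{l-1}$ represents $e_l$, and $\gamma V_{l-1}\gamma^{-1}$ represents $\kappa e_l\kappa^{-1}$, for $1\le l\le L$. So $r,a_1,a_2,b_1,b_2$ are represented in every $\Gamma_N'$ by words in $\tau,\gamma$ that do not depend on $N$, and $V_{L+i}$ represents $h_i^{(N)}$.

**Step 3: the limit.** Pass to a convergent subsequence $\Gamma'_{N_j}\to\Gamma'$. In $\Gamma'$, let $r,a_1,a_2,b_1,b_2$ denote the values of the words from Step 2, and let $h_i$ be the value of $V_{L+i}$. The statements in Step 3 of Section 9 are, as before, statements about fixed words that hold in $\Gamma_N'$ for all large $N$: $r$ has order $3$; $A=\langle a_1,a_2\rangle$ and $B=\langle b_1,b_2\rangle$ are isomorphic to $A_4$; $h_i$ commutes with $r$ and $A$, and $r^{-1}h_i$ commutes with $B$, by (2) for $N\ge i$; and $h_{i+1}^4=h_i$, from $N\ge i+1$ on. So they hold in $\Gamma'$, which therefore contains $r,A,B,(h_i)$ with (i)–(iv). By Corollary 6, $\Gamma'$ embeds neither in $\mathrm{Homeo}_+(S^2)$ nor in $\mathrm{Homeo}(S^2)$, while all $\Gamma'_{N_j}$ are subgroups of $\mathrm{Homeo}_+(S^2)$. Adding trivial generators changes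 neither the groups nor this conclusion, so the same holds for every $k\ge2$. ∎
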